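# Undecidability of tabularity among the extensions of $\mathbf{K4}$

## 1. Four small logics and the sizes of their frames

Modal formulas are built from variables $p_1,p_2,\dots$ with the Boolean connectives and $\Box$, and $\Diamond=\neg\Box\neg$. The smallest normal modal logic is $\mathbf K$. For a normal logic $L_0$ and a formula $\varphi$, $L_0\oplus\varphi$ is the smallest normal logic containing both, and $\mathrm{NExt}\,L_0$ is the lattice of all normal logics containing $L_0$. Put $\mathbf{K4}=\mathbf K\oplus(\Box p\to\Box\Box p)$. The frames of $\mathbf{K4}$ are exactly the transitive ones. A frame is rooted if one point, together with its successors, makes up the whole frame. Let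
$$bw_1=\Diamond p_0\wedge\Diamond p_1\to\Diamond\bigl(p_0\wedge(p_1\vee\Diamond p_1)\bigr)\vee\Diamond\bigl(p_1\wedge(p_0\vee\Diamond p_0)\bigr).$$
In a transitive frame this is valid iff any two successors of one point are equal or comparable: if $y_0,y_1$ are distinct incomparable successors of $x$, make $p_i$ true only at $y_i$ and the formula fails at $x$; the converse is immediate.

Let us compute the finite rooted frames of four logics $\mathbf{K4}\oplus\varphi$.

1. $\varphi=\Box\Box\bot$. There is no path of two steps, so the root is irreflexive and each successor of it is a dead end: a root with $k\ge0$ dead ends above it, for any $k$.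
2. $\varphi=\Box\Box\bot\wedge bw_1$. Two dead ends above the root would be incomparable, so $k\le1$. There are two frames.
3. $\varphi=(\Box(\Box p\to p)\to\Box p)\wedge bw_1$. If a finite transitive frame has $xRx$, make $p$ false only at $x$: then $\Box p$ is false at $x$, while $\Box p\to p$ holds at $x$ and at all its other successors, so the first conjunct fails. If the frame is irreflexive and $\Box p$ fails at $x$, a successor $y$ of $x$ refuting $p$, with no successor of its own refuting $p$, satisfies $\Box p\wedge\neg p$; so the first conjunct is valid. With $bw_1$, the finite rooted frames are the finite strict chains, of every length.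
4. $\varphi=(\Box(\Box p\to p)\to\Box p)\wedge bw_1\wedge\Box^5\bot$: the strict chains with at most five points.

A logic is called *tabular* if it is the logic of a single finite frame (equivalently, of a single finite modal algebra); the empty frame is allowed, so the inconsistent logic is tabular. In cases 1 and 3 the frame sizes are unbounded. Such a logic is not tabular, because
$$t_N=\neg\bigwedge_{i=0}^{N}\Diamond^+\Bigl(p_i\wedge\bigwedge_{j\ne i}\neg p_j\Bigr),\qquad \Diamond^+\psi=\psi\vee\Diamond\psi,$$
is valid in every frame with at most $N$ points and refuted in every rooted transitive frame with more than $N$ points. In cases 2 and 4 the sizes are bounded, and Proposition 1 below shows that this is enough for tabularity.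

In cases 3 and 4 the frames arise by a growth process: start with a dead end, and keep adding one new root at the bottom as long as $\varphi$ permits it. In case 3 the growth never stops. In case 4 it stops after five steps, a number written openly into $\varphi$. Can one always tell from $\varphi$ whether the growth stops? The formula might hide a more interesting stopping time. These notes show that it can hide the running time of any Turing machine.

## 2. Statements

Let $\mathbf{S4}=\mathbf{K4}\oplus(\Box p\to p)$ and $\mathbf{GL}=\mathbf K\oplus(\Box(\Box p\to p)\to\Box p)$. Tabularity is known to be decidable in $\mathrm{NExt}\,\mathbf{S4}$ and in $\mathrm{NExt}\,\mathbf{GL}$: in each case an algorithm decides, given $\varphi$, whether $\mathbf{S4}\oplus\varphi$ (respectively $\mathbf{GL}\oplus\varphi$) is tabular. The same question for $\mathrm{NExt}\,\mathbf{K4}$ is taken from "Willem Blok And Modal Logic", http://cgi.csc.liv.ac.uk/~frank/publ/WJBlok.pdf. The answer given here is no.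

**Theorem A.** There is a computable map $\mathcal M\mapsto\varphi_{\mathcal M}$ from Turing machines (started on the blank tape) to modal formulas such that:

* if $\mathcal M$ halts, $\mathbf{K4}\oplus\varphi_{\mathcal M}$ is tabular;
* if $\mathcal M$ does not halt, $\mathbf{K4}\oplus\varphi_{\mathcal M}$ is not tabular; it has finite rooted frames of unbounded depth and infinitely many pairwise non-equivalent variable-free formulas.

Hence no algorithm decides, given $\varphi$, whether $\mathbf{K4}\oplus\varphi$ is tabular.

**Theorem B.**

1. $\{\varphi:\mathbf{K4}\oplus\varphi\text{ is tabular}\}$ is $\Sigma^0_1$-complete.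
2. Every property $\mathcal P$ of logics with "tabular $\Rightarrow\mathcal P\Rightarrow$ only finitely many variable-free formulas up to equivalence in the logic" is undecidable in $\mathrm{NExt}\,\mathbf{K4}$; in particular finite depth and local tabularity are.
3. Tabularity is undecidable in $\mathrm{NExt}(\mathbf{K4}\oplus bw_4)$ (width $\le4$), and in $\mathrm{NExt}\,L_0$ for each normal $L_0\supseteq\mathbf{K4}$ valid in all frames $X_{\mathcal M}$ ($\mathcal M$ non-halting) constructed in Section 8.
4. In contrast, tabularity is decidable in $\mathrm{NExt}\,\mathbf{K4.3}$.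

Here $\mathbf{K4.3}=\mathbf{K4}\oplus\bigl(\Box(\Box^+p\to q)\vee\Box(\Box^+q\to p)\bigr)$ with $\Box^+\psi=\psi\wedge\Box\psi$, and
$$bw_4=\bigwedge_{i=0}^4\Diamond p_i\to\bigvee_{i\ne j}\Diamond\bigl(p_i\wedge(p_j\vee\Diamond p_j)\bigr).$$
A logic $L$ has *finite depth* if for some $d$ the chains of points from different clusters in $L$-frames have length at most $d$. It is *locally tabular* if for each finite set of variables there are only finitely many formulas in them up to equivalence in $L$.

## 3. Frames, p-morphisms, bisimulations

All frames $(W,R)$ are transitive. Write $x{\uparrow}=\{x\}\cup\{y:xRy\}$. An *upset* is a set closed under $R$. A *proper successor* of $x$ is a successor different from $x$, and $x$ is *maximal* if it has none. A *proper cluster* consists of at least two points all seeing each other. The words *irr* and *refl* mean irreflexive and reflexive point, and the *kind* of a point is which of the two it is. An *antichain* is a set of points none of which sees another one of the set. Frames are drawn with successors above, so "the top" means the maximal points.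

In a finite frame without proper clusters the *depth* $d(y)$ is the largest $d$ for which there are distinct $y=y_1Ry_2R\cdots Ry_d$. If $yRy'$ and $y\ne y'$ then $d(y)>d(y')$, so points of equal depth form an antichain.

A *p-morphism* is an onto map $f$ with $xRy\Rightarrow f(x)Rf(y)$ (forth) and $f(x)Rv\Rightarrow$ there is $y$ with $xRy$, $f(y)=v$ (back). A *bisimulation* of frames is a relation with the forth and back conditions in both directions; variables play no role, and $\sim$ denotes bisimilarity. For bisimulations of models, related points must also satisfy the same variables. We use these textbook facts. Validity passes to upsets and to p-morphic images; bisimilar points satisfy the same variable-free formulas; points related by a bisimulation of models satisfy the same formulas; the graph of a p-morphism is a bisimulation; the quotient by the largest bisimulation is a p-morphism; a bijective p-morphism is an isomorphism.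

**Example.** Let $\rho$ be a refl point seeing only itself, and put below it an irr chain $z_N R\cdots Rz_1R\rho$ (each seeing all later ones). The map sending everything to $\rho$ is a p-morphism, so all these points are bisimilar and no variable-free formula tells them apart. The quotient has one point, the frame has $N+1$. So a bound on the quotient by bisimilarity gives by itself no bound on the frame. We shall have to deal with this.

## 4. Tabularity as a bound on finite rooted frames

**Proposition 1.** A normal logic $L\supseteq\mathbf{K4}$ is tabular iff the sizes of the finite rooted frames for $L$ are bounded.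

*Proof.* If $L$ is the logic of a frame with $N$ points then $t_N\in L$, so no rooted $L$-frame has more than $N$ points.

Conversely let all finite rooted $L$-frames have at most $K$ points, $K\ge1$, with $L$ consistent (the inconsistent logic is tabular). Let $(W,R,V)$ be the canonical model of $L$ in $p_1,\dots,p_m$: the points are the maximal $L$-consistent sets of formulas in these variables, $xRy$ iff $\psi\in y$ whenever $\Box\psi\in x$, and truth at $x$ is membership in $x$. So two points with the same theory are equal, and $R$ is transitive. We peel $W$ from the top: $W_0=\emptyset$ and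
$$W_{n+1}=W_n\cup\{x\notin W_n:\ \forall y\,(xRy,\ y\notin W_n\Rightarrow yRx)\}.$$

**Step 1. Each $W_n$ is a finite upset whose points are definable: for each $w\in W_n$ there is $\theta_w$ true in $W$ exactly at $w$.** This step makes the peeled part a finite object. Induct on $n$.

*Upset.* Let $x\in W_{n+1}\setminus W_n$, $xRy$, $y\notin W_n$. Then $yRx$. If $yRu\notin W_n$ then $xRu$, so $uRx$, and with $xRy$ we get $uRy$. So $y\in W_{n+1}$.

*Definability.* Let $\theta=\bigvee_{w\in W_n}\theta_w$ (so $\theta$ defines $W_n$). For $x\in W_{n+1}\setminus W_n$ let $S=\{w\in W_n:xRw\}$, let $\tau$ be the atomic type of $x$ (the conjunction saying which $p_i$ hold), and $\sigma_S=\bigwedge_{w\in S}\Diamond\theta_w\wedge\bigwedge_{w\in W_n\setminus S}\neg\Diamond\theta_w$.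

If all successors of $x$ are in $W_n$, then $\neg\theta\wedge\tau\wedge\Box\theta\wedge\sigma_S$ holds at $x$. Any two points satisfying it have the same successors (exactly $S$) and the same atomic type, hence the same theory, hence are equal.

Otherwise $x$ sees some $y\notin W_n$, so $yRx$ and $xRx$. The set $\{y\notin W_n:xRy\}$ contains $x$, and any two of its points see each other through $x$; so all its points see the same points. Let $T$ be the set of atomic types in it. Then
$$\tau\wedge\neg\theta\wedge\Box^+\Bigl(\neg\theta\to\Bigl(\bigvee_{\tau'\in T}\tau'\Bigr)\wedge\bigwedge_{\tau'\in T}\Diamond(\neg\theta\wedge\tau')\wedge\sigma_S\Bigr)$$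
holds at $x$. Suppose $x,x'$ both satisfy it. Relate each point of $W_n$ to itself, and each point of $x{\uparrow}\setminus W_n$ to the points of $x'{\uparrow}\setminus W_n$ with the same atomic type. This is a bisimulation of models: for related $u,u'$ outside $W_n$, the successors in $W_n$ are exactly $S$ on both sides; if $uRv\notin W_n$, the type of $v$ is in $T$, and $u'$ sees a point outside $W_n$ of that type; symmetrically for $u'$. It relates $x$ to $x'$, so $x=x'$.

Only finitely many formulas of these two forms exist (finitely many $\tau,S,T$), so $W_{n+1}$ is finite.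

**Step 2. If $W\ne W_n$ then $W_{n+1}\ne W_n$.** This says that peeling never gets stuck early. Let $x\notin W_n$, $Y=x{\uparrow}\setminus W_n$, and write $y\le y'$ if $y=y'$ or $yRy'$. We apply Zorn's lemma to this preorder. Let $\mathcal C\subseteq Y$ be a nonempty chain without a last element. The set
$$\{\psi,\Box\psi:\Box\psi\in y\in\mathcal C\}\cup\{\neg\theta\}$$
is $L$-consistent: given finitely many such $\Box\psi_i$, they all lie in one $y\in\mathcal C$ (the largest of the finitely many points involved, by $\Box\psi\to\Box\Box\psi$). As $y$ is not last there is $y'\in\mathcal C$ with $y'\not\le y$, hence $yRy'$, and $y'$ contains all $\psi_i,\Box\psi_i$ and $\neg\theta$. A maximal consistent set extending this set is seen by all members of $\mathcal C$, lies outside $W_n$, and so is an upper bound of $\mathcal C$ in $Y$. By Zorn's lemma there is $y\in Y$ such that $y\le y'\in Y$ implies $y'\le y$. Every successor $y'\notin W_n$ of $y$ is in $Y$, so $y'=y$ or $y'Ry$; in the first case $yRy$, so $y'Ry$ in either case. Hence $y\in W_{n+1}\setminus W_n$.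

**Step 3. $W_n$ is an $L$-frame, and a point of $W_{n+1}\setminus W_n$ lies at the bottom of a chain of $n+1$ points from different clusters.** This turns the bound $K$ into a bound on the peeling. Given a valuation on $W_n$, replace each variable $r$ by the disjunction of the $\theta_w$ over the points $w$ where $r$ holds. As $W_n$ is an upset, the substituted formula is true at $w\in W_n$ in the canonical model iff the original one is true at $w$ under the valuation. Since $L$ is closed under substitution, $W_n\models L$.

Let $x\in W_{n+1}\setminus W_n$ with $n\ge1$. Then $x$ sees a point of $W_n\setminus W_{n-1}$: otherwise each successor of $x$ outside $W_{n-1}$ is outside $W_n$, hence sees $x$, and so $x\in W_n$. Iterating, we get $x=x_{n+1}Rx_nR\cdots Rx_1$ with $x_i\in W_i\setminus W_{i-1}$; since $W_i$ is an upset, $x_i$ does not see $x_{i+1}$. So $x{\uparrow}$ is a finite rooted $L$-frame containing a chain of $n+1$ points from different clusters.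

**Step 4. Conclusion.** By Step 3, $W_{K+1}=W_K$; by Step 2, $W=W_K$ is finite, and it is an $L$-frame. So every non-theorem of $L$ is refuted (taking $m$ large enough) in some rooted $L$-frame $x{\uparrow}$, which has at most $K$ points. There are finitely many such frames up to isomorphism, and $L$ is the logic of their disjoint union. $\square$

In particular, $L\supseteq\mathbf{K4}$ is tabular iff $t_N\in L$ for some $N$. So tabularity of $\mathbf{K4}\oplus\varphi$ can be confirmed by searching for a derivation of some $t_N$. A decision procedure needs a certificate for the other answer as well, and there is a natural candidate. Call $L\in\mathrm{NExt}\,L_0$ *pretabular* in $\mathrm{NExt}\,L_0$ if $L$ is not tabular but each proper extension of it in $\mathrm{NExt}\,L_0$ is. The union of a chain of non-tabular logics above $\mathbf{K4}$ contains no $t_N$, so it is non-tabular; by Zorn's lemma every non-tabular logic is contained in a pretabular one. And if $\varphi$ lies in a pretabular logic, $\mathbf{K4}\oplus\varphi$ contains no $t_N$. So $\mathbf{K4}\oplus\varphi$ is non-tabular iff $\varphi$ belongs to some pretabular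 logic. If the pretabular logics formed a finite list of decidable logics, we could test $\varphi$ against the list. This is the exact point where the plan stops: Blok showed that $\mathrm{NExt}\,\mathbf{K4}$ contains continuum many pretabular logics, so no list, not even one indexed by the natural numbers, contains them all. That does not yet prove undecidability. For that we build formulas whose frames grow at the pace of a machine.

## 5. Two ways for a formula to describe a frame

**Definition (tail-reduction).** Let $E$ be a finite rooted frame with root $e_0$. A frame $H$ *tail-reduces* to $E$ if there are $x\in H$, an upset $P\subseteq x{\uparrow}$ with $x\notin P$, and a p-morphism $g$ from the induced frame $D'=x{\uparrow}\setminus P$ onto $E$ with $g(x)=e_0$. Let $\beta(E)$ be the negation of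
$$p_{e_0}\wedge\Box^+\Bigl[\bigwedge_{e\ne e'}\neg(p_e\wedge p_{e'})\wedge\bigwedge_e\Bigl(p_e\to\bigwedge_{eRe'}\Diamond p_{e'}\wedge\bigwedge_{\neg eRe'}\neg\Diamond p_{e'}\Bigr)\wedge\Bigl(\bigwedge_e\neg p_e\to\Box\bigwedge_e\neg p_e\Bigr)\Bigr].$$

**Example.** Let $x$ be irr and see just one point, the refl point $\rho$. No p-morphism maps $x{\uparrow}$ or $\rho{\uparrow}$ onto a single irr point. But with $P=\{\rho\}$ we have $D'=\{x\}$, so this frame tail-reduces to the single irr point: we may throw away the top.

**Lemma 2.** $H\not\models\beta(E)$ iff $H$ tail-reduces to $E$.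

*Proof.* Given a refutation at $x$, let $P$ be the set of points of $x{\uparrow}$ where no $p_e$ holds. It is an upset by the last conjunct, and $x\notin P$. Send $w\in D'$ to the unique $e$ with $w\models p_e$. If $wRw'$ in $D'$ and $w\models p_e$, $w'\models p_{e'}$, then $eRe'$, since otherwise $w\models\neg\Diamond p_{e'}$; this is forth. If $eRe'$, then $w\models\Diamond p_{e'}$, which is back. The map is onto, as $E$ is generated by $e_0=g(x)$. Conversely, given $x,P,g$, make $p_e$ true exactly on $g^{-1}(e)$. On $D'$ the middle conjunct holds by forth and back, the others are clear; on $P$ no $p_e$ holds, now and later. So $\beta(E)$ fails at $x$. $\square$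

So $\beta(E)$ forbids a particular *bottom part* of a frame. The second kind of formula pins down a frame completely, up to bisimilarity. Let $G$ be a finite rooted frame without distinct bisimilar points. On $G$, satisfying the same variable-free formulas is a bisimulation: if $g,g'$ satisfy the same ones, $gRg_1$, and no successor of $g'$ satisfies the same ones as $g_1$, then the conjunction $\psi$ of finitely many formulas true at $g_1$, one false at each successor of $g'$, gives $g\models\Diamond\psi$, $g'\not\models\Diamond\psi$, a contradiction. So distinct points of $G$ are separated by variable-free formulas, and there are variable-free $\theta_g$, computable from $G$, true in $G$ exactly at $g$. Put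
$$\chi_G=\theta_{\mathrm{root}}\wedge\Box^+\Bigl[\bigvee_g\theta_g\wedge\bigwedge_{g\ne g'}\neg(\theta_g\wedge\theta_{g'})\wedge\bigwedge_g\Bigl(\theta_g\to\bigwedge_{gRg'}\Diamond\theta_{g'}\wedge\bigwedge_{\neg gRg'}\neg\Diamond\theta_{g'}\Bigr)\Bigr].$$

**Lemma 3.** In any transitive frame, $y\models\chi_G$ iff $y$ is bisimilar to the root of $G$; and if $y\models\chi_G$, then $y{\uparrow}$ maps p-morphically onto $G$ with $y$ going to the root.

*Proof.* The root of $G$ satisfies the variable-free formula $\chi_G$, hence so does any point bisimilar to it. Conversely, if $y\models\chi_G$, each point of $y{\uparrow}$ satisfies exactly one $\theta_g$; sending it to $g$ gives forth and back as in Lemma 2, $y$ goes to the root, and the map is onto because $G$ is rooted. $\square$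

## 6. What one strand cannot do

Here is a first attempt. Build a long frame as a single chain of small blocks, the $n$-th block spelling the $n$-th letter of the computation history $x^0x^1x^2\cdots$ of a machine, and use finitely many $\beta(E)$ to forbid wrong continuations. A tail $x{\uparrow}\setminus P$ of such a chain is a contiguous stretch of blocks starting at $x$, and finitely many formulas $\beta(E)$ bound the size of the tails we compare. But whether $x^{t+1}_i$ is the right letter depends on $x^t_{i-1},x^t_i,x^t_{i+1}$, which lie one configuration length higher up. Configurations get longer, so from some time on no stretch of bounded size contains both the new letter and the letters it depends on. The attempt fails exactly here.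

The way past it is that $P$ may cut *two* strands at different heights. We write the same word twice: on a strand $U$ and on a strand $V$. A block $U_n$ sees the strand $V$ only down to block $V_{h(n)}$, where $h(n)$ is the position of the letter being *read* while letter $n$ is written. Then a tail of bounded size below a suitable $P$ contains the last few blocks of $U$ and the last few blocks of $V$ seen from there, so it contains the new letter together with the letters that determine it (a *far* window). To make $V$ a copy of $U$, block $V_m$ sees $U$ down to $U_m$, and a bounded tail can compare the two letters with index $m$ (a *near* window). Any new bottom point that fits neither window will be excluded outright.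

The other obstacle is the example of Section 3: variable-free formulas cannot count points below a refl point $c$ that see only $c{\uparrow}$. So in our frame every point below a refl point will also have to see a further, irr, point outside $c{\uparrow}$.

## 7. A word that reads itself

Let $\mathcal M$ be a deterministic machine with a one-way infinite tape (cells $1,2,\dots$), state set $Q$, tape alphabet $\Gamma$, started on the blank tape in cell $1$ in $q_0\ne q_{halt}$, moving its head at each step and never left of cell $1$. Halting is undecidable for these machines. Let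
$$\Sigma=\{\#\}\cup\Gamma\cup(Q\times\Gamma),\quad \ell=|\Sigma|+2\ge3,\quad M=40\ell,\quad \lambda=M+10,\quad n_0=\lambda+1.$$
$M$ will be the size of our windows, and $\lambda$ is a padding that keeps $n$ and $h(n)$ further apart than a window can reach.

*Local rule.* $\Delta:\Sigma^3\to\Sigma$ is defined as follows. If $y=(q,\gamma)$ with $q\ne q_{halt}$, $\Delta(x,y,z)$ is the symbol written by $\mathcal M$ in state $q$ on $\gamma$. If $y\in\Gamma$ and $x=(q,\gamma)$, $q\ne q_{halt}$, with a move to the right into state $q'$, then $\Delta(x,y,z)=(q',y)$. Otherwise, if $y\in\Gamma$ and $z=(q,\gamma)$, $q\ne q_{halt}$, with a move to the left into $q'$, then $\Delta(x,y,z)=(q',y)$. In all other cases $\Delta(x,y,z)=y$.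

Configuration $t$ is written $x^t=\#x^t_1\cdots x^t_{\lambda+t}$, the contents of cells $1,\dots,\lambda+t$; so $x^0=\#(q_0,\sqcup)\sqcup\cdots\sqcup$ has $n_0$ letters. At time $t$ the head is in a cell $\le t+1$. Hence, with $x^t_0=x^t_{\lambda+t+1}=\#$,
$$x_i^{t+1}=\Delta(x^t_{i-1},x^t_i,x^t_{i+1})\quad(1\le i\le\lambda+t),\qquad x^{t+1}_{\lambda+t+1}=\sqcup.$$

*Output rule.* Let "$-$" be a pause symbol. Define $\delta$ on $(\Sigma\cup\{-\})^3$ by $\delta(x,y,-)=\sqcup$; $\delta(x,-,z)=\#$ for $z\ne-$; and $\delta(x,y,z)=\Delta(\hat x,y,z)$ for $y,z\ne-$, where $\hat x=x$ if $x\ne-$ and $\hat x=\#$ if $x=-$. But $\delta$ is *undefined* if the resulting value is a letter $(q_{halt},\gamma)$.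

**Definition (the word $b_n$, the reading position $h(n)$, the letter read $c_n$).**

* $b_1\cdots b_{n_0}=x^0$; $h(n)=-1$ for $0\le n\le n_0-3$, $h(n_0-2)=0$, $h(n_0-1)=h(n_0)=1$.
* For $n\ge n_0-1$: $c_n=-$ if $h(n)=h(n-1)$, and $c_n=b_{h(n)}$ if $h(n)=h(n-1)+1$. So $c_{n_0-1}=\#$ and $c_{n_0}=-$.
* For $n>n_0$: $h(n)=h(n-1)$ if $c_{n-1}=\#$, otherwise $h(n)=h(n-1)+1$; and $b_n=\delta(c_{n-2},c_{n-1},c_n)$. If this is undefined the construction stops: indices $\ge n$ do not exist.

**Example.** To see it run, take a toy padding $\lambda=3$ (so $n_0=4$) and a machine that in $q_0$ on $\sqcup$ writes $1$, moves right into $q_1$, and in $q_1$ on $\sqcup$ writes $1$, moves left into $q_{halt}$. Start: $b_1b_2b_3b_4=\#\,(q_0,\sqcup)\,\sqcup\,\sqcup$, $h(3)=h(4)=1$, $c_3=\#$, $c_4=-$. Then: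

* $n=5$: $h=2$, $c_5=(q_0,\sqcup)$, $b_5=\delta(\#,-,c_5)=\#$.
* $n=6$: $h=3$, $c_6=\sqcup$, $b_6=\Delta(\#,(q_0,\sqcup),\sqcup)=1$.
* $n=7$: $h=4$, $c_7=\sqcup$, $b_7=\Delta((q_0,\sqcup),\sqcup,\sqcup)=(q_1,\sqcup)$.
* $n=8$: $h=5$, $c_8=b_5=\#$, $b_8=\Delta(\sqcup,\sqcup,\#)=\sqcup$.
* $n=9$: $c_8=\#$, so a pause: $h=5$, $c_9=-$, $b_9=\delta(\sqcup,\#,-)=\sqcup$.

We have written $x^1=\#\,1\,(q_1,\sqcup)\sqcup\sqcup$. Next, $n=10$: $c_{10}=1$ and $b_{10}=\#$; $n=11$: $c_{11}=(q_1,\sqcup)$ and $\Delta(\#,1,(q_1,\sqcup))=(q_{halt},1)$, so $b_{11}$ is undefined. The word has ten letters.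

**Lemma 4.** If $\mathcal M$ does not halt, $b_1b_2\cdots=x^0x^1x^2\cdots$ is infinite; if it halts, the sequence is finite.

*Proof.* Suppose that $b_1\cdots b_{N_t}=x^0\cdots x^t$, $c_{N_t}=-$, $c_{N_t-1}=\#$, and that this $\#$ is the first letter $x^t_0$ of $x^t$ at its position in the word. This holds for $t=0$, $N_0=n_0$. At times $N_t+i+1$, $0\le i\le\lambda+t$, the letter $x^t_{i+1}$ is read; for $i=\lambda+t$ this is the $\#$ of $x^{t+1}$, which was written at time $N_t+1$. No other $\#$ is read at these times, so there is no pause among them. The output is $\delta(\#,-,x^t_1)=\#$ for $i=0$; $\delta(-,x^t_1,x^t_2)=\Delta(\#,x^t_1,x^t_2)=x^{t+1}_1$ for $i=1$; and $\Delta(x^t_{i-1},x^t_i,x^t_{i+1})=x^{t+1}_i$ for $i\ge2$. At the next time there is a pause, since $\#$ was just read, with output $\delta(x^t_{\lambda+t},\#,-)=\sqcup=x^{t+1}_{\lambda+t+1}$. So the hypothesis holds for $t+1$ with $N_{t+1}=N_t+\lambda+t+2$. The process stops exactly when a halting letter is to be written, that is, when $\mathcal M$ enters $q_{halt}$. $\square$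

We use the following consequences.

* (h1) $h$ is nondecreasing with steps $\le1$; $h(0)=h(1)=-1$; $h(n)\le n-3$ for $n\ge2$.
* (h2) $n-h(n)\ge\lambda-1$ whenever $h(n)\ge0$.
* (h3) Any six consecutive existing $n\ge n_0-1$ contain at most one with $c_n=-$.
* (h4) For $n>n_0$: $c_n=-$ iff $c_{n-1}=\#$; and $b_n=\delta(c_{n-2},c_{n-1},c_n)$.

For (h1) and (h2): the values $n-h(n)$ at $n_0-2,n_0-1,n_0$ are $\lambda-1,\lambda-1,\lambda$, and $n-h(n)$ is nondecreasing for $n\ge n_0$; for $2\le n\le n_0-3$, $h(n)=-1\le n-3$. For (h3): the pauses are at $N_0,N_1,\dots$, with gaps $\ge\lambda+2>6$. (h4) is the definition.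

## 8. The two-strand frame $X_{\mathcal M}$

Let $\Sigma=\{\sigma_1,\dots,\sigma_{\ell-2}\}$. The *U-word* of $\sigma_i$ is the word of length $\ell$ over $\{A,B\}$ with $A$ exactly in places $1$ and $1+i$; its *V-word* has $A$ exactly in place $1+i$. So the last place is always $B$, and place $1$ is $A$ in U-words and $B$ in V-words. A *block* with a given word has layers $1,\dots,\ell$; layer $t$ contains an irr point and, if the $t$-th letter is $A$, also a refl point, its *companion*. For example, if $|\Sigma|$ were $3$, then $\ell=5$ and $\sigma_2$ would have U-word $ABABB$ and V-word $BBABB$: a U-block with seven points (companions in layers $1,3$) and a V-block with six (companion in layer $3$).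

**Definition (the frame $X=X_{\mathcal M}$).** $U_0=\{o\}$ with $o$ irr; $V_0=\{\rho\}$ with $\rho$ refl. For each existing $n\ge1$: $U_n$ is a block with the U-word of $b_n$, points $u^t_n$ (irr), $s^t_n$ (refl); $V_n$ is a block with the V-word of $b_n$, points $v_n^t$ (irr), $r_n^t$ (refl). Here $t$ is the layer. The relation is:

* $o$ sees nothing, $\rho$ sees only itself;
* a point in layer $t$ of $U_n$ ($n\ge1$) sees all of $U_j$ ($0\le j<n$), all layers $<t$ of $U_n$, all $V_j$ ($0\le j\le h(n)$), and itself if refl;
* a point in layer $t$ of $V_m$ ($m\ge1$) sees all of $V_j$ ($0\le j<m$), all layers $<t$ of $V_m$, all $U_j$ ($0\le j\le m$), and itself if refl.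

The *strands* are $U=\bigcup U_n$ and $V=\bigcup V_n$. $R$ is transitive. Inside a strand, and for $U\to V\to V$ and $V\to U\to U$, this is clear. For the rest: if $U_n\to V_j\to U_i$ then $i\le j\le h(n)<n$; if $U_n\to U_i\to V_j$ then $j\le h(i)\le h(n)$; if $V_m\to V_i\to U_j$ then $j\le i\le m$; if $V_m\to U_i\to V_j$ then $j\le h(i)\le h(m)<m$. There are no proper clusters: within a strand only lower layers see higher ones, and $U_n\to V_j\to U_n$ would need $n\le j\le h(n)<n$. All $x{\uparrow}$ are finite, and $X$ is finite iff $\mathcal M$ halts.

**(X1)** Let $r\ne\rho$ be refl with irr companion $y$. Then $y$ and $r$ have the same proper successors, neither sees the other, and each $w\ne r$ with $wRr$ has $wRy$. Each $w\ne\rho$ with $wR\rho$ has $wRo$. Hence *no point has proper successor set $c{\uparrow}$ with $c$ refl*: such a point would see the companion of $c$ (or $o$, if $c=\rho$), which is not in $c{\uparrow}$. (A point other than $r$ that sees $r$ sees the whole layer of $r$; the rest is read off the definition.)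

**(X2)** In each strand the irr points form a chain, each seeing all those above it. Two incomparable points of one strand are an irr point and its companion. So antichains in $X$ have at most $4$ points.

**(X3)** Let $y,y^+$ be consecutive irr points of $U$ ($y^+Ry$) and let $x$ be in the layer of $y^+$. The irr points of $V$ seen by $x$ but not by $y$ are: none; or exactly the $\ell$ irr points of $V_{h(n)}$, in which case the layer is layer $1$ of $U_n$ and $h(n)=h(n-1)+1\ge1$. Let $y,y^+$ be consecutive irr points of $V$ and $x$ in the layer of $y^+$. The irr points of $U$ seen by $x$ but not by $y$ are: none; or exactly the $\ell$ irr points of $U_m$, in which case the layer is layer $1$ of $V_m$, $m\ge2$. (What a point sees in the other strand changes only at the first layer of a block. $V_0$ has no irr point, so the step from $h=-1$ to $h=0$ adds none; and the first irr point of $V$ is $v_1^1$, so in the second part $m-1\ge1$.)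

**Lemma 5.** Distinct points of $X$ are not bisimilar.

*Proof.* Let $x\ne y$ be bisimilar with $|x{\uparrow}|+|y{\uparrow}|$ minimal, and let $C_x,C_y$ be their sets of proper successors. Then $C_x\subseteq C_y\cup\{y\}$: for $w\in C_x$, $y$ sees some $w'\sim w$, and since $|w{\uparrow}|<|x{\uparrow}|$, $|w'{\uparrow}|\le|y{\uparrow}|$, minimality gives $w'=w$. Likewise $C_y\subseteq C_x\cup\{x\}$.

*Case $y\in C_x$.* Then $x\notin C_y$, so $C_x=C_y\cup\{y\}$. Since $x\sim y$ and $xRy$, $y$ sees some $w'\sim y$. If $w'\in C_y$, the pair $(y,w')$ contradicts minimality. So $w'=y$, $y$ is refl, and $C_x=y{\uparrow}$, contradicting (X1). The case $x\in C_y$ is symmetric.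

*Otherwise $C_x=C_y$.* Then $x,y$ have the same kind: if $xRx$, $y$ sees some $w'\sim x$; if $w'\ne y$, then $w'\in C_y=C_x$, so $w'\ne x$ and $(x,w')$ contradicts minimality; so $yRy$. The converse is symmetric. Distinct points of the same strand and the same kind are comparable by (X2), so $x,y$ lie in different strands. Their common set of proper successors is nonempty, because $o$ is the only irr point and $\rho$ the only refl point with none. Say $x$ is in layer $t$ of $U_n$ and $y$ in layer $t'$ of $V_m$, $n,m\ge1$. The $U$-parts of the proper successor sets are $U_0,\dots,U_{n-1}$ plus layers $<t$ of $U_n$, and $U_0,\dots,U_m$; so $t=1$, $n=m+1$. The $V$-parts are $V_0,\dots,V_{h(n)}$, and $V_0,\dots,V_{m-1}$ plus layers $<t'$ of $V_m$; so $t'=1$ and $h(n)=m-1=n-2$. As $n\ge2$, this contradicts (h1). $\square$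

## 9. How $X$ tail-reduces: fibres

We must know which $\beta(E)$ are valid in $X$. Throughout Sections 9–11, $g:D'=x{\uparrow}\setminus P\to E$ is a tail-reduction of $X$ to $E$, and depths of points of $D'$ are computed in the finite frame $D'$.

**Lemma 6.** Let $E$ have no proper clusters and only irr maximal points. Then: $g$ preserves irr and refl; all fibres of $g$ are antichains; distinct $y,y'\in D'$ with $yRy'$ have $g(y)\ne g(y')$; $d(g(y))=d(y)$; the fibre of the root is $\{x\}$. Also $\rho\notin D'$, and if $r\in D'$ is refl, $r\ne x$, then its irr companion is in $D'$.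

*Proof.* **Step 1. No refl point is maximal in $D'$; consequences for $\rho$ and companions.** If a refl $w$ is maximal in $D'$, then $g(w)$ is refl by forth, and by back $g(w)$ sees only $g(w)$: a refl maximal point of $E$, which is excluded. Call this
$$\text{no refl point is maximal in } D'.\tag{1}$$
Hence $\rho\notin D'$. If $r\in D'$ is refl, $r\ne x$, with companion $y$, then $xRr$ gives $y\in x{\uparrow}$ by (X1). If $y\in P$, then all proper successors of $r$, being successors of $y$, are in $P$, so $r$ is maximal in $D'$, contradicting (1). So $y\in D'$.

**Step 2. Fibres of refl points are antichains.** We claim: for refl $e\in E$ there are no distinct $w,r\in G_e:=g^{-1}(e)$ with $wRr$. Otherwise choose a violating $e$ with no violating point strictly above it, and such $w,r$ with $r$ maximal in $G_e$ (passing from $r$ to a maximal point of $G_e$ above it keeps $wRr$, and keeps $w\ne r$ as there are no proper clusters). Since $eRe$, $r$ sees a point of $G_e$, which must be $r$ itself; so $r$ is refl. As $wRr$ and $w\neq r$, $r\ne x$. Let $y$ be the companion of $r$. Then $wRy$ by (X1), and $y\in D'$ by Step 1. Let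 $e'=g(y)$; so $eRe'$.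

If $e'=e$, then $y$ sees some $t\in G_e$. As $y$ is irr and does not see $r$, $t\ne y,r$; and $rRt$ by (X1), contradicting maximality of $r$. So $e'\ne e$. Since $eRe'$, $r$ sees some $t$ with $g(t)=e'$; $t\ne r$, so $yRt$ by (X1). Hence $e'Re'$, and $y,t\in G_{e'}$ are distinct ($y$ is irr) with $yRt$. So $e'$ violates and is strictly above $e$, a contradiction.

**Step 3. The remaining assertions.** By forth, the fibre of an irr point is an antichain of irr points. The fibre of a refl point is an antichain by Step 2, and each of its elements must see an element of the fibre, i.e. itself. So $g$ preserves irr and refl, and distinct comparable points have distinct images. A chain of distinct points from $y$ maps to a chain of distinct points (its points are pairwise comparable), so $d(g(y))\ge d(y)$; chains from $g(y)$ lift by back, so $d(g(y))\le d(y)$. Finally $x$ sees all other points of $D'$, so none of them maps to $g(x)$. $\square$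

Under the assumptions of Lemma 6, let $\mu_1,\mu_2,\dots$ and $\nu_1,\nu_2,\dots$ be the irr points of $D'\cap U$ and of $D'\cap V$, from the top. As $x{\uparrow}$ and $P$ are upsets, each list, if nonempty, is a contiguous segment of the chain of irr points of its strand, ending at the lowest irr point of that strand in $x{\uparrow}$; this is what "by contiguity" refers to. Depths strictly increase along each list, so $d(\mu_j)\ge j$, $d(\nu_j)\ge j$. The maximal points of $D'$ are irr by (1), so they lie in $\{\mu_1,\nu_1\}$. Moreover
$$\text{if } y\in D' \text{ is irr, } d(y)\ge2, \text{ and its companion } r \text{ is in } x{\uparrow}, \text{ then } r\in D',\tag{2}$$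
because otherwise $r\in P$, all successors of $y$ are in $P$, and $d(y)=1$.

## 10. No window in the middle

**Definition.** A *mid frame* is a finite rooted frame $E$ without proper clusters, with root $z$, such that $E\setminus\{z\}$ is a union of disjoint upsets $E_1,E_2$ with no relations between them, each having exactly one maximal point $f^i_1$, which is irr, and irr points $f^i_1,\dots,f^i_{\ell+1}$ with $f^i_{t+1}Rf^i_t$ and $d(f^i_t)=t$.

The root of a mid frame meets two long independent strands at once. In $X$ each step down a strand adds at most $\ell$ new irr points of the other strand, so this should be impossible.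

**Lemma 7.** $X$ does not tail-reduce to a mid frame.

*Proof.* Let $g$ be such a reduction; Lemma 6 applies. Preimages of $f^1_1,f^2_1$ have depth $1$, so they lie in $\{\mu_1,\nu_1\}$. So $\mu_1,\nu_1$ both exist, have depth $1$, and after renumbering $E_1,E_2$, $g^{-1}(f^1_1)=\{\mu_1\}$, $g^{-1}(f^2_1)=\{\nu_1\}$.

*Next, $g^{-1}(f^1_t)=\{\mu_t\}$ and $g^{-1}(f^2_t)=\{\nu_t\}$ for $t\le\ell+1$*, by induction. Let $t\ge2$ and $g(w)=f^1_t$. Then $w$ is irr of depth $t$ and does not see $\nu_1$. Irr points of $D'\cap V$ of depth $\ge2$ see $\nu_1$; so $w=\mu_i$ for some $i$. It sees $\mu_{t-1}$, so $i\ge t$; and $i\le d(\mu_i)=t$. The case of $f^2_t$ is symmetric.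

*The root sees too much.* Let $\mu_N,\nu_{N'}$ be the last irr points $\ne x$ of $D'$ in the two strands. $N,N'\ge\ell+1$, since $\mu_{\ell+1},\nu_{\ell+1}$ are not mapped to $z$. Since $\mu_N$ sees or equals $\mu_1$ and $g(\mu_N)\ne z$, $g(\mu_N)\in E_1$; so $\mu_N$ sees no $\nu_t$ with $t\le\ell+1$. Similarly $\nu_{N'}$ sees no $\mu_t$, $t\le\ell+1$. If $x\in U$, the layer of $x$ directly follows that of $\mu_N$, whether $x$ is irr or refl, and $x$ sees $\nu_1,\dots,\nu_{\ell+1}$, none of which $\mu_N$ sees. That is more than $\ell$ irr points of $V$, contradicting (X3). If $x\in V$, use $\nu_{N'}$ and $\mu_1,\dots,\mu_{\ell+1}$. $\square$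

## 11. Windows that do occur

**Definition.** A finite rooted $E$ without proper clusters is *admissible* if it has exactly one maximal point $a$, which is irr, and irr points $\alpha_1,\dots,\alpha_{\ell+1},\beta_1,\dots,\beta_{\ell+1}$ such that $\alpha_1\ne\beta_1$; $\alpha_{t+1}R\alpha_t$, $\beta_{t+1}R\beta_t$; $d(\alpha_t)=d(\beta_t)=t+1$; $\alpha_t\not R\beta_1$ for $t\le\ell$; $\beta_t\not R\alpha_1$ for $t\le\ell+1$; $\alpha_{\ell+1}R\beta_\ell$.

So two chains start under $a$, independent for $\ell$ steps; then the $\alpha$-chain sees the first $\ell$ points of the $\beta$-chain. In a far window $\alpha$ runs in $U$ and $\beta$ in $V$; in a near window it is the other way round. The definition only prescribes how a window *starts*. The windows of $X$ of this sort are the following.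

**Definition.** For $k$ with $h(k)=h(k-1)+1\ge1$ and $x$ with $u^1_k\in x{\uparrow}$,
$$F(x,k)=x{\uparrow}\cap\Bigl(\{v^\ell_{h(k)}\}\cup\bigcup_{j\ge k}U_j\cup\bigcup_{j>h(k)}V_j\Bigr).$$
For $k\ge1$ and $x$ with $v^1_k\in x{\uparrow}$,
$$N(x,k)=x{\uparrow}\cap\Bigl(\{u^\ell_k\}\cup\bigcup_{j>k}U_j\cup\bigcup_{j\ge k}V_j\Bigr).$$

**Lemma 8.** If $X$ tail-reduces to an admissible $E$, then $E\cong F(x,k)$ or $E\cong N(x,k)$ for some $x,k$.

*Proof.* **Step 1. Locate the points of depth $2$.** Lemma 6 applies. $\alpha_1,\beta_1$ are irr of depth $2$, and each strand has at most one irr point of depth $2$ in $D'$. So there are exactly one such $\mu_*\in U$ and exactly one such $\nu_*\in V$; $\{g(\mu_*),g(\nu_*)\}=\{\alpha_1,\beta_1\}$, and the fibres of $\alpha_1,\beta_1$ are singletons. Since $d(\mu_j)\ge j$, $\mu_*\in\{\mu_1,\mu_2\}$, and likewise $\nu_*\in\{\nu_1,\nu_2\}$. If $\mu_*=\mu_1$, then $\mu_1$ sees a maximal point of $D'$, which must be $\nu_1$; so $d(\nu_1)=1$ and $\nu_*=\nu_2$. Three cases remain: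
(i) $\mu_*=\mu_1,\nu_*=\nu_2$; (ii) $\mu_*=\mu_2,\nu_*=\nu_1$; (iii) $\mu_*=\mu_2,\nu_*=\nu_2$.

**Step 2. What non-injectivity would mean.** Suppose $g$ is not injective; take $y\ne y'$ with $g(y)=g(y')$ and $d(y)=d(y')$ minimal. Fibres are antichains of points of one kind, so by (X2) $y,y'$ are in different strands, say $y\in U$, $y'\in V$. If $w$ is a proper successor of $y$ in $D'$, then $y'$ sees some $w'\in D'$ with $g(w')=g(w)$; $d(w')=d(w)<d(y)$, so $w'=w$ by minimality. The roles can be exchanged. Hence
$$y\text{ and }y'\text{ have the same proper successors in }D'.\tag{3}$$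

**Step 3. Case (i) gives $F(x,k)$.** Here $\nu_1$ is maximal and $\mu_1R\nu_1$; so $\mu_1=u^t_k$ with $k\ge1$ ($o$ sees nothing).

*The top of the window.* If $t>1$, then $u^{t-1}_k\in x{\uparrow}\setminus D'\subseteq P$ sees the same points of $V$, so $\nu_1\in P$, a contradiction. So $t=1$. The irr point just above $u^1_k$ is in $P$ and sees $\bigcup_{j\le h(k-1)}V_j$, so these blocks are in $P$. Hence $\nu_1\in V_{h(k)}$ and $h(k)=h(k-1)+1$; and $h(k)\ge1$ because $\nu_1$ is irr. If $\nu_1\ne v^\ell_{h(k)}$, then $v^\ell_{h(k)}$, which is seen by $\mu_1$, is in $D'$ by contiguity and sees $\nu_1$, so $d(\mu_1)\ge3$, a contradiction. So $\nu_1=v^\ell_{h(k)}$.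

*$D'=F(x,k)$.* By contiguity both sets have the same irr points. We have $x\in D'$. Also $x\in F(x,k)$: $x$ equals or sees $u^1_k$ and sees $v^\ell_{h(k)}$, so $x\in U_n$ with $n\ge k$ or $x\in V_m$ with $m>h(k)$. Let $r\ne x$ be refl. If $r\in D'$, its companion is in $D'$ by Lemma 6, hence in $F(x,k)$, and it is not $v^\ell_{h(k)}$, as last layers contain no refl point; so $r\in F(x,k)$. If $r\in F(x,k)$, its companion $y$ is in $x{\uparrow}$ by (X1), so $y\in F(x,k)$ is an irr point of $D'$ different from $\nu_1$, the only maximal point (recall $d(\mu_1)=2$). So $d(y)\ge2$, and $r\in D'$ by (2).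

*$g$ is injective.* If not, take $y,y'$ as in Step 2, $y$ in layer $t$ of $U_n$, $n\ge k$, and $y'$ in layer $t'$ of $V_m$. Here $m>h(k)$, because the fibre of $a$ is the set of maximal points $\{\nu_1\}$, so $y'\ne\nu_1$. Compare proper successors in $D'$. The $U$-parts are $U_k\cup\cdots\cup U_{n-1}$ plus layers $<t$ of $U_n$, respectively $U_k\cup\cdots\cup U_m$ (empty if $m<k$); so $t=1$, and either $n=m+1$, or $n=k$ and $m<k$. The $V$-parts are $v^\ell_{h(k)}$ and $V_j$ for $h(k)<j\le h(n)$, respectively $v^\ell_{h(k)}$, $V_j$ for $h(k)<j\le m-1$, and layers $<t'$ of $V_m$; so $t'=1$ and $h(n)=m-1$. If $n=m+1$, then $h(n)=n-2$, contradicting (h1). So $n=k$, $m=h(k)+1$. Layer $1$ of a $V$-block is a single irr point, so $y'=v^1_m=\nu_2$; hence $y$ is irr and $y=u^1_k=\mu_1$. But $g(\mu_1)\ne g(\nu_2)$ by Step 1, a contradiction.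

So $g$ is an isomorphism and $E\cong F(x,k)$.

**Step 4. Case (ii) gives $N(x,k)$.** Here $d(\nu_1)=2$, $d(\mu_1)=1$, and $\nu_1$ sees the maximal point $\mu_1$. Let $\nu_1=v^t_k$, $k\ge1$.

*The top of the window.* If $t>1$, $v^{t-1}_k\in P$ sees the same points of $U$, including $\mu_1$, a contradiction. So $t=1$. Now $\nu_1$ sees $\mu_1$ and $u^\ell_k$, and $u^\ell_k$ equals $\mu_1$ or lies below it, since $\nu_1$ sees only $U_0,\dots,U_k$ in $U$. So $u^\ell_k\in D'$ by contiguity. If $u^\ell_k\ne\mu_1$, then $d(u^\ell_k)\ge2$ and $d(\nu_1)\ge3$, a contradiction. So $\mu_1=u^\ell_k$ and $\mu_2=u^1_{k+1}$.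

*$D'=N(x,k)$.* The irr points agree by contiguity. $x$ sees $u_k^\ell$ and equals or sees $v^1_k$, so $x\in U_j$ with $j>k$ or $x\in V_j$ with $j\ge k$; thus $x\in N(x,k)$. A refl $r\ne x$ in $D'$ has its companion in $D'$ by Lemma 6; the companion is not $\mu_1$, which lies in a last layer, so $r\in N(x,k)$. A refl $r\ne x$ in $N(x,k)$ has its companion in $x{\uparrow}$ by (X1), hence in $N(x,k)$; this is an irr point of $D'$ other than the only maximal point $\mu_1$, so it has depth $\ge2$, and $r\in D'$ by (2).

*$g$ is injective.* If not, let $y$ in layer $t$ of $U_n$ and $y'$ in layer $t'$ of $V_m$ be as in Step 2; $n>k$, as $\mu_1$ is the only point of depth $1$, and $m\ge k$. $U$-parts: $u^\ell_k$, $U_{k+1},\dots,U_{n-1}$, layers $<t$ of $U_n$, against $u^\ell_k,U_{k+1},\dots,U_m$; so $t=1$, $n=m+1$. $V$-parts: $V_j$ for $k\le j\le h(n)$, against $V_j$ for $k\le j\le m-1$ and layers $<t'$ of $V_m$; so $t'=1$ and $\{j:k\le j\le h(n)\}=\{j:k\le j\le m-1\}$. Since $h(n)=m-1=n-2$ is impossible by (h1), both sets are empty, so $m=k$, $n=k+1$. So $y'=v^1_k=\nu_1$ and, being irr, $y=u^1_{k+1}=\mu_2$. But $g(\mu_2)\ne g(\nu_1)$.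 Contradiction. So $E\cong N(x,k)$.

**Step 5. Case (iii): reduce to the previous cases by removing one point.** Now $\mu_1,\nu_1$ both have depth $1$, and $g(\mu_1)=g(\nu_1)=a$.

*Subcase 1: $g(\mu_2)=\alpha_1$, $g(\nu_2)=\beta_1$.* By induction $g^{-1}(\alpha_t)=\{\mu_{t+1}\}$ for $t\le\ell$ and $g^{-1}(\beta_t)=\{\nu_{t+1}\}$ for $t\le\ell+1$. For $t=1$ this is Step 1. If $2\le t\le\ell$ and $g(w)=\alpha_t$, then $w$ is irr of depth $t+1\ge3$ and does not see $\nu_2$; irr points of $D'\cap V$ of depth $\ge3$ see $\nu_2$; so $w=\mu_i$; it sees $\mu_t$, so $i\ge t+1$, and $i\le d(\mu_i)=t+1$. Likewise for $\beta_t$, $2\le t\le\ell+1$, with the strands exchanged, since $\beta_t\not R\alpha_1$.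

Let $g(w)=\alpha_{\ell+1}$. Then $w$ is irr of depth $\ell+2$ and sees $\mu_{\ell+1}$ and $\nu_{\ell+1}$. If $w\in V$, then $w=\nu_{\ell+2}$ (same depth, same chain), so $\alpha_{\ell+1}=\beta_{\ell+1}$, which is false as only $\alpha_{\ell+1}$ sees $\alpha_1$. So $w\in U$, and $w=\mu_{\ell+2}$ as before. Now $\mu_{\ell+1}$ does not see $\nu_2$, hence sees none of $\nu_2,\dots,\nu_{\ell+1}$, while $\mu_{\ell+2}$ sees all of these. By (X3), $\mu_{\ell+2}=u^1_{k+1}$ for some $k$, $h(k+1)=h(k)+1$, and $\nu_2,\dots,\nu_{\ell+1}$ are the irr points of $V_{h(k+1)}$. So $\nu_1=v^\ell_{h(k)}$, $h(k)\ge1$, hence $k\ge2$. By contiguity $\mu_2,\dots,\mu_{\ell+1}$ are the irr points of $U_k$, and $\mu_1=u^\ell_{k-1}$. As $u^1_k$ sees $\nu_1\in V_{h(k)}$ and the maximal point $\mu_1$ does not, $h(k)=h(k-1)+1$. So $F(x,k)$ is defined.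

We claim $D'=F(x,k)\cup\{\mu_1\}$. The irr points agree by contiguity. $x$ equals or sees $u^1_k$ and sees $\nu_1$, so $x\in F(x,k)$. A refl $r\ne x$ of $D'$ has its companion in $D'$; it is not $\mu_1$ or $\nu_1$, which lie in last layers; so $r\in F(x,k)$. A refl $r\ne x$ of $F(x,k)$ has its companion in $x{\uparrow}$, hence in $F(x,k)$; it is an irr point of $D'$ other than $\mu_1,\nu_1$, so of depth $\ge2$, and $r\in D'$ by (2).

Every point of $F(x,k)$ seeing $\mu_1$ sees $\nu_1$: points of $U_j$, $j\ge k$, do; and points of $V_j$ seeing $\mu_1=u^\ell_{k-1}$ have $j\ge k-1>h(k)$ by (h1). Since $g(\mu_1)=g(\nu_1)$ and $P\cup\{\mu_1\}$ is an upset, $g$ restricted to $F(x,k)$ is a tail-reduction of $X$ onto $E$: back survives, because $\nu_1$ can replace $\mu_1$. In it the topmost irr points are $\mu_2=u^1_k$ and $\nu_1$. Depths equal depths of images by Lemma 6, so the points of depth $2$ are still $\mu_2,\nu_2$. So it falls under case (i), with this $k$, and $E\cong F(x,k)$.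

*Subcase 2: $g(\nu_2)=\alpha_1$, $g(\mu_2)=\beta_1$.* As above, $g^{-1}(\alpha_t)=\{\nu_{t+1}\}$ for $t\le\ell$ and $g^{-1}(\beta_t)=\{\mu_{t+1}\}$ for $t\le\ell+1$. A preimage $w$ of $\alpha_{\ell+1}$ is irr of depth $\ell+2$ and is not in $U$ (else $w=\mu_{\ell+2}$ and $\alpha_{\ell+1}=\beta_{\ell+1}$), so $w=\nu_{\ell+2}$. It sees $\mu_{\ell+1}$, hence $\mu_2,\dots,\mu_{\ell+1}$, none of which $\nu_{\ell+1}$ sees. By (X3), $\nu_{\ell+2}=v^1_m$ with $m\ge2$, and $\mu_2,\dots,\mu_{\ell+1}$ are the irr points of $U_m$; so $\mu_1=u^\ell_{m-1}$. By contiguity $\nu_2,\dots,\nu_{\ell+1}$ are the irr points of $V_{m-1}$ and $\nu_1=v^\ell_{m-2}$, $m-2\ge1$. As before, $D'=N(x,m-1)\cup\{\nu_1\}$: the irr points agree; $x$ sees $\mu_1$ and equals or sees $v^1_{m-1}$; and refl points $\ne x$ agree by Lemma 6 and (2), since $\mu_1,\nu_1$ have no companions and all other irr points of $D'$ have depth $\ge2$. Each point of $N(x,m-1)$ seeing $\nu_1$ sees $\mu_1$: this is clear for $V_j$, $j\ge m-1$; and points of $U_j$ seeing $V_{m-2}$ have $h(j)\ge m-2$, so $j\ge m+1$ by (h1). As $P\cup\{\nu_1\}$ is an upset, $g$ restricts to a tail-reduction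 with domain $N(x,m-1)$ onto $E$, with topmost irr points $\mu_1,\nu_2$. It falls under case (ii) with $k=m-1$. So $E\cong N(x,m-1)$. $\square$

## 12. The formula $\varphi_{\mathcal M}$

The windows $F(x,k)$, $N(x,k)$ depend on the unknown course of $\mathcal M$. But a small window can be *checked* for correctness without knowing where it comes from. We now write this check down.

**Definition (generic far frame).** Data: $b'_0,\dots,b'_j\in\Sigma$ and $c'_1,\dots,c'_j\in\Sigma\cup\{-\}$. Let $\eta(i)$ be the number of $i'$, $1\le i'\le i$, with $c'_{i'}\ne-$. Points: an irr point $a$ without successors; blocks $U'_0,\dots,U'_j$, where $U'_i$ has the U-word of $b'_i$ (points $u'^t_i,s'^t_i$); blocks $V'_1,\dots,V'_{\eta(j)}$ (points $v'^t_i,r'^t_i$), where $V'_{\eta(i)}$ has the V-word of $c'_i$ when $c'_i\ne-$. Layer $t$ of $U'_i$ sees $a$, all $U'_{i'}$ ($i'<i$), layers $<t$ of $U'_i$, and $V'_1,\dots,V'_{\eta(i)}$; layer $t$ of $V'_i$ sees $a$, all $V'_{i'}$ ($i'<i$), layers $<t$ of $V'_i$; refl points see themselves. It is *consistent* if for all $3\le i\le j$: $c'_i=-$ iff $c'_{i-1}=\#$, and $\delta(c'_{i-2},c'_{i-1},c'_i)$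 is defined and equals $b'_i$. $\mathcal S_{far}$ is the class of frames isomorphic to $x{\uparrow}$ with $x\in U'_j$ in a consistent generic far frame.

**Definition (generic near frame).** Data: $b'_0,\dots,b'_j\in\Sigma$. Points: $a$ as above; blocks $V'_0,\dots,V'_j$ with the V-words, $U'_1,\dots,U'_j$ with the U-words of $b'_i$. Layer $t$ of $U'_i$ sees $a$, $U'_{i'}$ ($1\le i'<i$), layers $<t$ of $U'_i$; layer $t$ of $V'_i$ sees $a$, $V'_{i'}$ ($i'<i$), layers $<t$ of $V'_i$, and $U'_1,\dots,U'_i$; refl points see themselves. $\mathcal S_{near}$ is the class of frames isomorphic to $x{\uparrow}$ with $x\in V'_j$.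

Let $\mathcal S=\mathcal S_{far}\cup\mathcal S_{near}$. Membership is decidable, since $j$ is bounded by the size of the frame.

**Lemma 9.** Every $F(x,k)$ or $N(x,k)$ with $\le M$ points belongs to $\mathcal S$.

*Proof.* *$F(x,k)$.* We have $k\ge n_0-1$, since $h(k)\ge1$. If $x\in V_m$, then $m\ge k$ (as $x$ sees $u^1_k$) and $F(x,k)\supseteq V_{h(k)+1}\cup\cdots\cup V_{m-1}$, at least $k-1-h(k)\ge\lambda-2>M$ blocks by (h2), impossible. So $x\in U_n$, $n\ge k$, and $n-k\le M$ since $U_k,\dots,U_{n-1}\subseteq F(x,k)$. As $h(n)\le n-\lambda+1\le k+M-\lambda+1<k$, no $V$-block meeting $F(x,k)$ sees $U_j$ with $j\ge k$. And $a=v^\ell_{h(k)}$ is seen by all other points of $F(x,k)$ and sees none of them. So $F(x,k)$ is $x{\uparrow}$ in the generic far frame with $j=n-k$, $b'_i=b_{k+i}$, $c'_i=c_{k+i}$, under $a=v^\ell_{h(k)}$, $U'_i=U_{k+i}$, $V'_i=V_{h(k)+i}$. Here $\eta(i)=h(k+i)-h(k)$, and $V'_{\eta(i)}=V_{h(k+i)}$ has the V-word of $b_{h(k+i)}=c_{k+i}$ if $c_{k+i}\ne-$. It is consistent by (h4), because $k+3>n_0$.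

*$N(x,k)$.* If $x\in U_n$, then $h(n)\ge k$ (as $x$ sees $v^1_k$) and $U_{k+1},\dots,U_{n-1}\subseteq N(x,k)$, at least $n-1-h(n)\ge\lambda-2>M$ blocks, impossible. So $x\in V_m$, and $0\le m-k\le M$. For $k\le j\le m$ either $h(j)=-1$ or $h(j)\le j-\lambda+1<k$, so $U_j$ sees no $V_i$ with $i\ge k$. So $N(x,k)$ is $x{\uparrow}$ in the generic near frame with $j=m-k$, $b'_i=b_{k+i}$, $a=u^\ell_k$, $V'_i=V_{k+i}$, $U'_i=U_{k+i}$. $\square$

**Good and bad extensions.** Growth means adding one point at the bottom. For a finite upset $C\subseteq X$ let $n(C)$ be the largest $n$ with $U_n\subseteq C$ ($-1$ if none). For $\varepsilon\in\{\text{irr},\text{refl}\}$ let $z_\varepsilon\cup C$ be the frame $C$ plus a new point $z$ of kind $\varepsilon$ with proper successor set $C$. Call $(C,\varepsilon)$ *good* if some $x\in X$ of kind $\varepsilon$ has proper successor set $C$, otherwise *bad*. For instance $(\emptyset,\text{irr})$ and $(\emptyset,\text{refl})$ are good, because of $o$ and $\rho$, and $(\{\rho\},\varepsilon)$ is bad by (X1).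

Let $n_1=n_0+10$. If $n(C)<n_1$, then $C$ lies in blocks of index $\le n_1$: a point of $U_j$ in $C$ gives $U_{j-1}\subseteq C$ if $j\ge1$, and a point of $V_m$, $m\ge1$, in $C$ gives $U_m\subseteq C$. For the same reason every point with proper successor set $C$ lies in these blocks. Hence there are finitely many such $C$, and they and their goodness can be computed by computing the blocks of index $\le n_1$.

When does $z_\varepsilon\cup C$ have distinct bisimilar points? By Lemma 5 then $z\sim c$ for some $c\in C$. Since $zRc$ and $z\sim c$, $c$ sees some $c'\sim c$, so $c'=c$ by Lemma 5, and $c$ is refl. For $w\in C$, $c$ sees some $w'\sim w$, so $w'=w$. So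
$$C=c{\uparrow}\ \text{ with } c \text{ refl, and } z\sim c.\tag{4}$$

**Definition ($\varphi_{\mathcal M}$).** It is the conjunction of the following (frames up to isomorphism):

1. $\beta(C_2)$, where $C_2$ is the two-point cluster;
2. $bw_4$;
3. for each bad $(C,\varepsilon)$ with $n(C)<n_1$: the formula $\neg\chi_{z_\varepsilon\cup C}$ if $z_\varepsilon\cup C$ has no distinct bisimilar points; otherwise, with $c$ as in (4), the formula $\chi_{c\uparrow}\to(q\to\Box(\chi_{c\uparrow}\to q))$;
4. $\beta(E)$ for all mid frames $E$ with $\le M$ points;
5. $\beta(E)$ for all admissible $E$ with $\le M$ points and $E\notin\mathcal S$.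

It is computable from $\mathcal M$. The second formula in item 3 says that a point satisfying $\chi_{c\uparrow}$ sees no *other* such point; it treats the phenomenon of the example in Section 3.

**Lemma 10.** $X\models\varphi_{\mathcal M}$.

*Proof.* (1) In a tail-reduction onto $C_2$, a maximal point of the finite set $D'$ would have to see points of both fibres, but within $D'$ it sees at most itself. (2) Let $\Diamond p_i$ hold at a point for $i=0,\dots,4$, witnessed by $y_i$. By (X2) two of the $y_i$ are equal or comparable, which gives the conclusion of $bw_4$. (3) If $x\models\chi_{z_\varepsilon\cup C}$, then $x{\uparrow}$ maps p-morphically onto $z_\varepsilon\cup C$, with $x\mapsto z$. Points with the same image are bisimilar, so by Lemma 5 the map is injective, hence an isomorphism. A point mapped to $c\in C$ is bisimilar to $c$, hence equal to $c$. So $x$ has kind $\varepsilon$ and proper successor set $C$, and $(C,\varepsilon)$ is good, a contradiction. The other formulas are valid, as by Lemmas 3 and 5 $c$ is the only point of $X$ satisfying $\chi_{c\uparrow}$. (4) Lemmas 2 and 7. (5) Lemmas 2, 8 and 9. $\square$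

## 13. Only correct one-point extensions survive

**Proposition 11.** If $C$ is a finite upset of $X$ and $z_\varepsilon\cup C\models\varphi_{\mathcal M}$, then $(C,\varepsilon)$ is good.

*Proof.* **Step 1. Small $C$: read the answer from the table in item 3.** Let $n(C)<n_1$ and suppose $(C,\varepsilon)$ is bad. Either $\neg\chi_{z_\varepsilon\cup C}$ is a conjunct and fails at $z$; or (4) holds and $\chi_{c\uparrow}\to(q\to\Box(\chi_{c\uparrow}\to q))$ is a conjunct, which fails at $z$ with $q$ true only at $z$, since $\chi_{c\uparrow}$ holds at both $c$ and $z$. Both contradict the assumption.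

**Step 2. Large $C$: its shape.** Let $n=n(C)\ge n_1$. Then
$$C\cap U=U_0\cup\cdots\cup U_n\cup A,\qquad C\cap V=V_0\cup\cdots\cup V_m\cup S,$$
with $A$ a proper upset of $U_{n+1}$ ($A=\emptyset$ if $U_{n+1}$ does not exist), and $S$ a proper upset of $V_{m+1}$ ($S=\emptyset$ if $V_{m+1}$ does not exist). As $U_n\subseteq C$, $m\ge h(n)\ge1$. As points of $V_i$ see $U_i$, $m\le n$, and $S\ne\emptyset$ implies $m+1\le n$. A proper upset of a block lacks the last layer's irr point, as that point sees the rest of the block; so $A,S$ have at most $\ell-1$ irr points. An upset of a block containing a point of layer $i+1$ contains all layers $\le i$.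

Write $R$ also for the relation of $z_\varepsilon\cup C$. If $P\subseteq C$ is an upset and $E=(z_\varepsilon\cup C)\setminus P$, then $z_\varepsilon\cup C$ tail-reduces to $E$ by the identity, so $z_\varepsilon\cup C\not\models\beta(E)$. We distinguish three regimes, according to where $m$ lies between $h(n)$ and $n$.

**Step 3. Middle regime, $h(n)+3\le m\le n-3$: impossible.** The new point would sit under two strands cut at unrelated heights; item 4 forbids this. Let $P$ consist of all $U_j$ ($j<n-1$), $U_{n-1}\setminus\{u^\ell_{n-1}\}$, $V_j$ ($j<m-1$), $V_{m-1}\setminus\{v^\ell_{m-1}\}$. It is an upset: points of $U_j$, $j\le n-1$, see only $V_i$ with $i\le h(n)\le m-3$, and points of $V_j$, $j\le m-1$, see only $U_i$ with $i\le m-1\le n-4$. The rest is $\{z\}$ together with $E_1=\{u^\ell_{n-1}\}\cup U_n\cup A$ and $E_2=\{v^\ell_{m-1}\}\cup V_m\cup S$. There are no relations between $E_1$ and $E_2$: points of $E_1$ see only $V_j$ with $j\le h(n)+1<m-1$, and points of $E_2$ see only $U_j$ with $j\le m+1\le n-2$. So the rest is a mid frame with at most $3+8\ell\le M$ points, with chains $u^\ell_{n-1},u^1_n,\dots,u^\ell_n$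 and $v^\ell_{m-1},v^1_m,\dots,v^\ell_m$. This contradicts item 4.

**Step 4. Far regime, $m\le h(n)+2$: the window.** Here we show that $z$ continues $U$ correctly. By (h3), applied to $n-5,\dots,n$, there is $k\in\{n-2,n-5\}$ with $c_k,c_{k+1},c_{k+2}\ne-$. So $h(k)=h(k-1)+1\ge1$, $h(k+1)=h(k)+1$, $h(k+2)=h(k)+2\le h(n)\le m$. Let $a=v^\ell_{h(k)}$ and
$$P=\bigcup_{j<k}U_j\cup\Bigl(\bigcup_{j\le h(k)}V_j\setminus\{a\}\Bigr).$$
$P$ is an upset: points of $U_j$, $j<k$, see only $V_i$ with $i\le h(k)-1$, and points of $V_j$, $j\le h(k)$, see only $U_i$ with $i\le h(k)<k$. Let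
$$E=(z_\varepsilon\cup C)\setminus P=\{z,a\}\cup U_k\cup\cdots\cup U_n\cup A\cup V_{h(k)+1}\cup\cdots\cup V_m\cup S.$$
It has $\le M$ points: there are at most $6+1+7+1=15$ blocks or parts of blocks (note $m-h(k)\le h(n)-h(k)+2\le n-k+2\le7$), each with $\le2\ell$ points, and $z,a$. By (h2), $m+1\le h(n)+3\le n-\lambda+4<k$, so points of $V$ in $E$ see no points of $U$ in $E$. All points $\ne a$ see $a$, and $a$ sees no point of $E$.

$E$ is admissible with $\alpha_t=u^t_k$, $\beta_t=v^t_{h(k)+1}$ ($t\le\ell$), $\alpha_{\ell+1}=u^1_{k+1}$, $\beta_{\ell+1}=v^1_{h(k)+2}$. Indeed, in $E$, $U_k$ sees only $a$ in $V$, so $d(u^t_k)=t+1$; $d(v^t_{h(k)+1})=t+1$; $u^1_{k+1}$ sees exactly $a,U_k,V_{h(k)+1}$, and $v^1_{h(k)+2}$ exactly $a,V_{h(k)+1}$, so both have depth $\ell+2$; the required relations and non-relations are visible from this. By item 5, $E\in\mathcal S$. So there is an isomorphism $\theta$ from $E$ onto some $x{\uparrow}$ as in the definition of $\mathcal S$, with $\theta(z)=x$ and $\theta(a)=a$, the unique maximal points.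

**Step 5. Far regime: $\theta$ recognizes the strands.** Points of depth $2$ are those whose only proper successor is $a$. In $E$ the irr points of depth $2$ are exactly $\alpha_1,\beta_1$, and $s^1_k$ is the only refl one (first layers of V-blocks have no refl point). The point $u^2_k$ is irr, sees $\alpha_1$ and $s^1_k$, and does not see $\beta_1$.

*$x{\uparrow}$ does not come from a near frame.* There the only possible irr points of depth $2$ are $v'^1_0$ and $u'^1_1$, and the only possible refl one is $s'^1_1$; so these are the images of $\alpha_1,\beta_1$ (in some order) and of $s^1_k$. A point seeing $v'^1_0$ but not $u'^1_1$ is in $V'_0$ and does not see $s'^1_1$. If $\theta(\alpha_1)=v'^1_0$, then $\theta(u^2_k)$ sees $v'^1_0$ and $s'^1_1$ but not $u'^1_1$, a contradiction. So $\theta(\alpha_1)=u'^1_1$, $\theta(\beta_1)=v'^1_0$, and $\theta(v^1_{h(k)+2})$ sees $v'^1_0$ and not $u'^1_1$. So it is in $V'_0$, where depths are $\le\ell+1$; but its depth is $\ell+2$. Contradiction.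

*So $x{\uparrow}$ comes from a consistent far frame.* There the only possible irr points of depth $2$ are $u'^1_0,v'^1_1$ (note $\eta(0)=0$), and the only possible refl one is $s'^1_0$; so these are the images of $\alpha_1,\beta_1$ and of $s^1_k$. A point seeing $v'^1_1$ but not $u'^1_0$ is in a $V'$-block and does not see $s'^1_0$. Considering $\theta(u^2_k)$ as before, $\theta(\alpha_1)=u'^1_0$, $\theta(\beta_1)=v'^1_1$.

Call *U-part* the set consisting of $\alpha_1$ (resp. $u'^1_0$), the refl point of depth $2$, and all points seeing $\alpha_1$ (resp. $u'^1_0$); call *V-part* the set of the remaining points other than $a$. In $E$ the U-part is $U_k\cup\cdots\cup U_n\cup A\cup\{z\}$ and the V-part is $V_{h(k)+1}\cup\cdots\cup V_m\cup S$. In $x{\uparrow}$ the U-part consists of the points of $U'$-blocks, and the V-part is $V'_1\cup\cdots\cup V'_{\eta(j)}$. $\theta$ respects these.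

**Step 6. Far regime: counting determines $S$, $j$ and almost $A$.** *V-part.* Counting irr points, $\ell(m-h(k))+|\mathrm{irr}(S)|=\ell\,\eta(j)$ with $|\mathrm{irr}(S)|\le\ell-1$, so $S$ has no irr points. All points of $V_{m+1}$ other than $v^1_{m+1}$ see $v^1_{m+1}$, so $S=\emptyset$. Thus $\eta(j)=m-h(k)$.

*U-part.* Let $x$ be in layer $t$ of $U'_j$. Counting irr points except the root, $\ell(n-k+1)+|\mathrm{irr}(A)|=\ell j+(t-1)$ with $|\mathrm{irr}(A)|,t-1\le\ell-1$. So $j=n+1-k\ge3$ and $|\mathrm{irr}(A)|=t-1$.

In $x{\uparrow}$ every refl point $\ne x$ of the U-part has the same proper successors as some irr point of the U-part, namely its companion, which is in $x{\uparrow}$. Hence in $E$ every refl point $\ne z$ of the U-part has the same proper successors as some irr point of the U-part. It follows that *$A$ contains no refl point without its irr companion*. Suppose $s^i_{n+1}\in A$, $u^i_{n+1}\notin A$. Then no $u^{i'}_{n+1}$ with $i'\ge i$ is in $A$, so $s^i_{n+1}$ sees all irr points $\ne z$ of the U-part. An irr $y\ne z$ with the same proper successors would see itself; and $y=z$ sees $s^i_{n+1}$, which is not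 a proper successor of itself. Contradiction. So $A$ consists of the irr points of layers $1,\dots,t-1$ of $U_{n+1}$ and all refl points of these layers, except that the refl point of layer $t-1$ might be missing.

**Step 7. Far regime: comparing patterns determines the letters.** The irr points other than the root of the U-part form a chain both in $E$ and in $x{\uparrow}$, and $\theta$ maps the first chain onto the second in order. For such an irr point $y$, ask whether there is a refl point, other than the root, in the U-part with the same proper successors. The answer is preserved by $\theta$, and it is yes iff the companion of $y$ is present: if a point $r\ne y$ of a $U$-block (resp. $U'$-block) is in another layer than $y$, then one of $r,y$ is a proper successor of the other, and not of itself, so $r,y$ have different proper successors. Comparing the two sequences of answers gives $b'_i=b_{k+i}$ for $0\le i\le n-k=j-1$ (these blocks are complete), and that the pattern of $A$ (which of its $t-1$ irr points have their companion in $A$) is given by the first $t-1$ letters of the U-word of $b'_j$. In the same way, comparing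 the V-parts, where all blocks are complete, $V'_i$ has the V-word of $b_{h(k)+i}$ for $1\le i\le\eta(j)$.

Since $\theta(u^1_{k+i})=u'^1_i$, counting the irr points of the V-part seen by these points gives $\eta(i)=h(k+i)-h(k)$ for $0\le i\le j-1$. Hence for $1\le i\le j-1$: $c'_i=-$ iff $\eta(i)=\eta(i-1)$ iff $c_{k+i}=-$; and otherwise $c'_i$ is the letter of $V'_{\eta(i)}$, i.e. $b_{h(k)+\eta(i)}=b_{h(k+i)}=c_{k+i}$. So $c'_i=c_{k+i}$ for $1\le i\le j-1$; in particular $c'_{j-1}=c_n$ and $c'_{j-2}=c_{n-1}$.

**Step 8. Far regime: consistency forces the next letter.** Since $j\ge3$, consistency applies at $i=j$: $c'_j=-$ iff $c_n=\#$. Let $h(n+1)$ and $c_{n+1}$ be given by the recursion of Section 7, whether or not index $n+1$ exists. Then $m=h(k)+\eta(j)=h(n+1)$, and $c'_j=c_{n+1}$: if $c'_j\ne-$, it is the letter of $V'_{\eta(j)}$, which is $b_{h(k)+\eta(j)}=b_{h(n+1)}$. Moreover $\delta(c_{n-1},c_n,c_{n+1})$ is defined and equals $b'_j$. So index $n+1$ exists and $b_{n+1}=b'_j$. (This is where a halting machine stops the growth.) The pattern of $A$ is therefore the initial part of the U-word of $b_{n+1}$, so $A$ is the union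 of all layers $<t$ of $U_{n+1}$. And $z$ is refl only if $x$ is, hence only if layer $t$ of $U_{n+1}$ has a refl point. Thus $u^t_{n+1}$ or $s^t_{n+1}$ has the kind of $z$ and proper successor set
$$\bigcup_{i\le n}U_i\cup A\cup\bigcup_{i\le h(n+1)}V_i=C.$$
So $(C,\varepsilon)$ is good.

**Step 9. Near regime, $m\ge n-2$: the window.** Here we show that $z$ continues the copy $V$ correctly. Let $k=n-5$, $a=u^\ell_k$, $P=\bigcup_{j<k}(U_j\cup V_j)\cup(U_k\setminus\{a\})$. It is an upset, as points of $V_j$, $j<k$, see only $U_i$ with $i<k$, and points of $U_j$, $j\le k$, see only $V_i$ with $i\le h(k)<k$. Let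
$$E=(z_\varepsilon\cup C)\setminus P=\{z,a\}\cup U_{k+1}\cup\cdots\cup U_n\cup A\cup V_k\cup\cdots\cup V_m\cup S.$$
It has $\le M$ points: at most $5+1+6+1=13$ blocks or parts of blocks, and $z,a$. By (h2), $h(n)+1\le n-\lambda+2<k$, so points of $U$ in $E$ see no points of $V$ in $E$. All points $\ne a$ see $a$, and $a$ sees no point of $E$.

$E$ is admissible with $\alpha_t=v^t_k$, $\beta_t=u^t_{k+1}$ ($t\le\ell$), $\alpha_{\ell+1}=v^1_{k+1}$, $\beta_{\ell+1}=u^1_{k+2}$: $V_k$ sees only $a$ in $U\cap E$, so $d(v^t_k)=t+1=d(u^t_{k+1})$; $v^1_{k+1}$ sees exactly $a,V_k,U_{k+1}$, and $u^1_{k+2}$ exactly $a,U_{k+1}$, so both have depth $\ell+2$. By item 5 there is an isomorphism $\theta$ from $E$ onto some $x{\uparrow}$ as in the definition of $\mathcal S$, with $\theta(z)=x$, $\theta(a)=a$.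

**Step 10. Near regime: $\theta$ recognizes the strands.** In $E$ the irr points of depth $2$ are $\alpha_1,\beta_1$; the only refl point of depth $2$ is $s^1_{k+1}$; and $u^2_{k+1}$ sees $\beta_1$ and $s^1_{k+1}$, not $\alpha_1$.

Suppose $x{\uparrow}$ comes from a far frame. Points seeing $v'^1_1$ but not $u'^1_0$ do not see $s'^1_0$, so considering $\theta(u^2_{k+1})$ gives $\theta(\beta_1)=u'^1_0$. Then $\theta(v^1_{k+1})$ and $\theta(u^1_{k+2})$ see $u'^1_0$, so they are irr points of $U'$-blocks, and being distinct they are comparable. But $v^1_{k+1},u^1_{k+2}$ are incomparable. Contradiction.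

So $x{\uparrow}$ comes from a near frame. Points seeing $v'^1_0$ but not $u'^1_1$ do not see $s'^1_1$, so considering $\theta(u^2_{k+1})$ gives $\theta(\beta_1)=u'^1_1$, $\theta(\alpha_1)=v'^1_0$. The points equal to or seeing $\alpha_1$, now called the *V-part*, are $V_k\cup\cdots\cup V_m\cup S\cup\{z\}$ in $E$, and the points of $V'$-blocks in $x{\uparrow}$. The remaining points $\ne a$, the *U-part*, are $U_{k+1}\cup\cdots\cup U_n\cup A$, respectively $U'_1\cup\cdots\cup U'_j$ (as $x\in V'_j$).

**Step 11. Near regime: counting and patterns.** *U-part.* $\ell(n-k)+|\mathrm{irr}(A)|=\ell j$, so $j=n-k$ and $A$ has no irr point. In $x{\uparrow}$ each refl point of the U-part has the same proper successors as an irr point of the U-part. A refl point of $A$ would see all irr points of the U-part, so no irr point of the U-part could have the same proper successors, as it would see itself. So $A=\emptyset$. Comparing patterns as in Step 7, $b'_i=b_{k+i}$ for $1\le i\le j$.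

*V-part.* With $x$ in layer $t$ of $V'_j$, counting irr points except the root: $\ell(m-k+1)+|\mathrm{irr}(S)|=\ell j+(t-1)$, so $j=m-k+1$ and $|\mathrm{irr}(S)|=t-1$. Hence $n=m+1$, and $b'_j=b_{k+j}=b_n=b_{m+1}$. As for $A$ in Step 6, $S$ has no refl point without its irr companion: a refl $r^i_{m+1}\in S$ with $v^i_{m+1}\notin S$ sees all irr points $\ne z$ of the V-part and is seen by $z$, so no irr point of the V-part has the same proper successors; but in $x{\uparrow}$ each refl point $\ne x$ of the V-part has its companion there. So $S$ consists of the irr points of layers $1,\dots,t-1$ of $V_{m+1}$ and the refl points of these layers, except possibly that of layer $t-1$. Comparing patterns along the V-parts, the pattern of $S$ is the initial part of the V-word of $b'_j=b_{m+1}$. So $S$ is the union of the layers $<t$ of $V_{m+1}$; and $z$ is refl only if layer $t$ of $V_{m+1}$ has a refl point. So $v^t_{m+1}$ or $r^t_{m+1}$ has the kind of $z$ and proper successor set $\bigcup_{i\le m}V_i\cup S\cup\bigcup_{i\le m+1}U_i=C$, and $(C,\varepsilon)$ is good. $\square$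

## 14. Proof of Theorem A

**Step 1. $\mathcal M$ does not halt.** Then $X$ is infinite, $X\models\mathbf{K4}\oplus\varphi_{\mathcal M}$ by Lemma 10, and the $x{\uparrow}$ are finite rooted frames for $\mathbf{K4}\oplus\varphi_{\mathcal M}$ of unbounded size and depth. By Proposition 1 the logic is not tabular. By Lemmas 3 and 5 each $\chi_{x\uparrow}$ is true in $X$ exactly at $x$, so these variable-free formulas are pairwise non-equivalent in the logic.

From now on $\mathcal M$ halts, so $X$ is finite. Let $F$ be a finite rooted frame for $\mathbf{K4}\oplus\varphi_{\mathcal M}$. We bound $|F|$.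

**Step 2. $F$ has no proper clusters and antichains of size at most $4$.** If $K$ is a proper cluster and $x\in K$, then $x{\uparrow}\setminus K$ is an upset and any map of $K$ onto $C_2$ is a p-morphism, contradicting $\beta(C_2)$. If there were an antichain of five elements, the root would see all of them; making each $p_i$ true at exactly one of them refutes $bw_4$ at the root.

**Step 3. Pass to the quotient.** Let $f:F\to F_0$ be the quotient by the largest bisimulation. It is a p-morphism, so $F_0$ is transitive and $F_0\models\varphi_{\mathcal M}$. $F_0$ has no distinct bisimilar points, hence no proper clusters, as points of one proper cluster have the same successors and are bisimilar.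

**Step 4. $F_0$ is isomorphic to an upset of $X$.** We show that every point of $F_0$ is bisimilar to a (unique) point of $X$, by induction from the top. Let this hold for all proper successors of $z$, and send each of them to the point of $X$ bisimilar to it. This is injective, as $F_0$ has no distinct bisimilar points. Its image $C$ is an upset of $X$: if $w$ goes to $w^*$ and $w^*Rv$, then $w$ sees some $w'\sim v$, which is again a proper successor of $z$ (no proper clusters), and it goes to $v$ by Lemma 5. The map preserves and reflects $R$, by Lemma 5 and the absence of distinct bisimilar points in $F_0$: if $wRw'$, then $w^*$ sees a point bisimilar to $w'$, which is $w'^*$; and if $w^*Rw'^*$, then $w$ sees a point bisimilar to $w'$, which is $w'$. So $z{\uparrow}\cong z_\varepsilon\cup C$ validates $\varphi_{\mathcal M}$, $\varepsilon$ being the kind of $z$. By Proposition 11 some $x\in X$ of the same kind has proper successor set $C$; so $z\sim x$. Applying the same reasoning to all of $F_0$, it is isomorphic to an upset of $X$; identify it with that upset.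

**Step 5. No two distinct comparable points of $F$ have the same $f$-image.** This closes the gap shown by the example in Section 3. Suppose $f(x)=f(y)=r$, $xRy$, $x\ne y$. Then $r$ is refl. Map $x{\uparrow}$ to $z_\varepsilon\cup r{\uparrow}$, where $\varepsilon$ is the kind of $x$, by $x\mapsto z$ and $w\mapsto f(w)$ for $w\ne x$. This is a p-morphism. No $w\ne x$ in $x{\uparrow}$ sees $x$, so for such $w$ both conditions hold as for $f$. At $x$, forth holds since $z$ sees all of $r{\uparrow}$. Back at $x$: $x$ sees $y\mapsto r$; for $r'\ne r$ with $rRr'$, $x$ sees a point $w$ with $f(w)=r'$, and $w\ne x$; and $z$ sees itself iff $x$ does. So $z_\varepsilon\cup r{\uparrow}\models\varphi_{\mathcal M}$, and by Proposition 11 some point of $X$ has proper successor set $r{\uparrow}$ with $r$ refl, contradicting (X1).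

**Step 6. The bound.** Hence chains of $F$ are mapped injectively, so depths in $F$ are $\le|X|$. Points of equal depth form antichains, so $|F|\le4|X|$. By Proposition 1, $\mathbf{K4}\oplus\varphi_{\mathcal M}$ is tabular.

Since halting is undecidable and $\varphi_{\mathcal M}$ is computable from $\mathcal M$, no algorithm decides whether $\mathbf{K4}\oplus\varphi$ is tabular. $\square$

## 15. Proof of Theorem B

**Step 1. Part 1, the exact complexity.** If $\mathbf{K4}\oplus\varphi$ is tabular it contains some $t_N$. Conversely, if it contains $t_N$, its finite rooted frames have $\le N$ points, and it is tabular by Proposition 1. "Some $t_N$ is derivable" is a $\Sigma^0_1$ condition. Completeness holds because Theorem A reduces the halting problem to it.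

**Step 2. Part 2, neighboring properties.** By Theorem A, $\mathcal M$ halts iff $\mathbf{K4}\oplus\varphi_{\mathcal M}$ has $\mathcal P$. Local tabularity lies between the two conditions: in the logic of a finite frame, a formula in $m$ variables is determined up to equivalence by a function from the finitely many valuations of these variables to subsets of the frame, so a tabular logic is locally tabular; and the case of no variables gives the second implication. So does finite depth. A tabular logic contains some $t_N$, so chains of points in its frames, taken inside the rooted frame of the lowest point, have at most $N$ points. Conversely, suppose that chains of points from different clusters in $L$-frames have length $\le d$, $L$ consistent. Take the canonical model with $m=0$ variables and the sets $W_n$ of Proposition 1. Steps 1–3 of that proof do not use the bound $K$. A point of $W_{d+1}\setminus W_d$ would give a chain of $d+1$ points from different clusters in a finite $L$-frame; so $W_{d+1}=W_d=W$. So $W$ is finite, and there are finitely many variable-free formulas up to equivalence in $L$.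

**Step 3. Part 3, other base logics.** $bw_4$ is a conjunct of $\varphi_{\mathcal M}$, so by Lemma 10 $\mathbf{K4}\oplus bw_4$ is valid in all $X_{\mathcal M}$, and it is one of the $L_0$. If $\mathcal M$ halts, $L_0\oplus\varphi_{\mathcal M}\supseteq\mathbf{K4}\oplus\varphi_{\mathcal M}$ has only boundedly large finite rooted frames, so it is tabular by Proposition 1. If not, $X_{\mathcal M}\models L_0\oplus\varphi_{\mathcal M}$, so this logic has unboundedly large finite rooted frames and is not tabular.

**Step 4. Part 4, the frames of $\mathbf{K4.3}$ as words.** The axiom fails at $x$ iff $x$ sees some $y\models\Box^+p\wedge\neg q$ and some $y'\models\Box^+q\wedge\neg p$. Then $y,y'$ are distinct and incomparable. Conversely, for distinct incomparable successors $y,y'$ of $x$, make $p$ true on $y{\uparrow}$ and $q$ on $y'{\uparrow}$. So the finite rooted frames of $\mathbf{K4.3}$ are the finite chains of clusters. Describe them by nonempty words $w$, read from the top cluster, over $\{i\}\cup\{1,2,\dots\}$, where $i$ stands for an irr point and $s$ for a cluster of $s$ mutually seeing refl points; write $\mathrm{Fr}(w)$.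 Let $\varphi$ have $k$ variables and $N=2^k$.

**Step 5. Part 4, large clusters do not matter: replacing every cluster size $s>N$ by $N$ does not change validity of $\varphi$.** The larger frame maps p-morphically onto the smaller one. Conversely, if $\varphi$ is refuted in the larger frame, keep in each large cluster $N$ points realizing all atomic types (in the $k$ variables) of that cluster. Relating points of the same cluster and the same type is a bisimulation of models, so $\varphi$ is refuted in the smaller frame.

**Step 6. Part 4, the language $\mathcal L$ of nonempty words $w$ over $\{i,1,\dots,N\}$ with $\mathrm{Fr}(w)\models\varphi$ is effectively regular.** A nondeterministic automaton stores the set $T$ of subformulas of $\varphi$ false at some point of the part read so far. Reading $i$, it guesses an atomic type and computes the truth of subformulas at the new point, $\Box\psi$ being true iff $\psi\notin T$, as the new point sees exactly the part already read. Reading $s$, it guesses $s$ atomic types and computes the truth of subformulas at the $s$ new points by induction, $\Box\psi$ being true at all of them iff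 $\psi\notin T$ and $\psi$ is true at all of them, and false at all of them otherwise. Then it adds to $T$ the subformulas false at new points. It accepts if $\varphi\in T$ at the end. It accepts exactly the words $w$ with $\mathrm{Fr}(w)\not\models\varphi$, and $\mathcal L$ is the complement of this language among the nonempty words.

**Step 7. Part 4, the decision.** $\mathbf{K4.3}\oplus\varphi$ is tabular iff no word of $\mathcal L$ contains the letter $N$ and $\mathcal L$ is finite. If $N$ occurs in a word of $\mathcal L$, by Step 5 it may be replaced by arbitrarily large cluster sizes, so finite rooted frames are unbounded and the logic is not tabular by Proposition 1. If $N$ does not occur, then by Step 5 the clusters in finite rooted frames for the logic have size $<N$, so these frames are the $\mathrm{Fr}(w)$ with $w\in\mathcal L$, and their sizes are bounded iff $\mathcal L$ is finite; Proposition 1 applies again. Both conditions are decidable for effectively given regular languages. $\square$
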